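\title{The Cheeger--Kohler-Jobin inequality for convex sets}

\begin{abstract}
We prove that among open, bounded, convex subsets of $\mathbb{R}^N$, $N\ge 2$,
the scale-invariant product $T_2(\Omega)^{1/(N+2)}h_1(\Omega)$ of the torsional
rigidity and the Cheeger constant is minimized by balls and only by balls. The
proof reduces to the Cheeger set, tests the torsional rigidity with functions
of the distance to the boundary, and controls the perimeters of inner parallel
sets by the Brunn--Minkowski inequality for perimeters. It also covers the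
$p$-torsional rigidity, bounds the isoperimetric deficit of the Cheeger set,
and refines P\'olya's lower bound for the torsional rigidity. Without convexity
the infimum is zero.
\end{abstract}

\section{Introduction}\label{sec:intro}

Let $N\ge2$ and let $\Omega\subset\mathbb{R}^N$ be nonempty, open and bounded.
The \emph{torsional rigidity} of $\Omega$ is
\[
T_2(\Omega)=\sup\left\{\frac{\left(\int_\Omega|u|\,dx\right)^2}{\int_\Omega|\nabla u|^2\,dx}
:\ u\in W^{1,2}_0(\Omega)\setminus\{0\}\right\}.
\]
Equivalently, $T_2(\Omega)=\int_\Omega w\,dx$, where the \emph{torsion function}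
$w$ solves $-\Delta w=1$ in $\Omega$ and $w=0$ on $\partial\Omega$. The
\emph{Cheeger constant} of $\Omega$ is
\begin{equation}\label{eq:cheeger}
h_1(\Omega)=\inf\left\{\frac{P(E)}{|E|}:\ E\subset\Omega\text{ measurable},\ |E|>0\right\},
\end{equation}
where
$P(E)=\sup\{\int_E\operatorname{div}X\,dx: X\in C^1_c(\mathbb{R}^N;\mathbb{R}^N),\ |X|\le1\}$
is the De Giorgi perimeter. For convex $\Omega$ the number $h_1(\Omega)$
coincides with the infimum of $\int|\nabla u|/\int|u|$ over
$u\in C_c^\infty(\Omega)\setminus\{0\}$; we work with \eqref{eq:cheeger} only.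

Both quantities measure how much room there is in $\Omega$. When $\Omega$ grows,
$T_2$ increases and $h_1$ decreases, and under dilations
$T_2(t\Omega)=t^{N+2}T_2(\Omega)$ and $h_1(t\Omega)=t^{-1}h_1(\Omega)$. Hence
$T_2^{1/(N+2)}h_1$ is invariant under translations and dilations, and to minimize
it is to ask how small the torsional rigidity can be when the Cheeger constant is
prescribed.

Write $B_R$ for the open ball of radius $R$ about the origin and
$\omega_N=|B_1|$. The torsion function of $B_1$ is $(1-|x|^2)/(2N)$, so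
$T_2(B_1)=\frac{\omega_N}{N(N+2)}$. The isoperimetric inequality gives, for every
$E\subset\Omega$ of positive measure,
\[
\frac{P(E)}{|E|}\ge N\omega_N^{1/N}|E|^{-1/N}\ge N\omega_N^{1/N}|\Omega|^{-1/N},
\]
with equality when $E=\Omega$ is a ball. Thus $h_1(B_1)=N$, and at fixed volume
the factor $h_1$ is smallest for the ball. The other factor pulls away from the
ball: at fixed volume $T_2$ becomes arbitrarily small on thin slabs. On these
slabs $h_1$ wins and the product tends to infinity (Remark~\ref{rem:slab}). On a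
cube with many small holes $T_2$ wins and the product tends to zero
(Proposition~\ref{prop:nonconvex}), so some restriction on $\Omega$ is needed.
Convexity forbids holes, and the ball is then the natural candidate.

Throughout, a \emph{convex domain} is a nonempty, open, bounded, convex subset of
$\mathbb{R}^N$. It is known that the problem of Kohler-Jobin type
\[
\min\left\{T_2(\Omega)^{\frac1{N+2}}h_1(\Omega):\ \Omega\subset\mathbb{R}^N
\text{ a convex domain}\right\}
\]
has a solution. The conjecture posed in \cite{CKJ} is that the ball is the unique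
solution, up to translations and dilations. We prove it in every dimension,
without using the existence of a minimizer.

\begin{theorem}\label{thm:main}
For every convex domain $\Omega\subset\mathbb{R}^N$ and every ball $B$,
\[
T_2(\Omega)\,h_1(\Omega)^{N+2}\ \ge\ \frac{N^{N+1}\omega_N}{N+2}=T_2(B)\,h_1(B)^{N+2},
\]
with equality if and only if $\Omega$ is a ball.
\end{theorem}

The proof gives more. For a convex domain $K$ define the \emph{isoperimetric
deficit}
\begin{equation}\label{eq:deficit}
s(K)=\frac{P(K)^{N/(N-1)}}{c\,|K|}-1,\qquad c=N\kappa,\qquad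
\kappa=P(B_1)^{\frac1{N-1}}=(N\omega_N)^{\frac1{N-1}}.
\end{equation}
Since $c^{N-1}=N^N\omega_N$, this says
\begin{equation}\label{eq:deficit2}
\frac{P(K)^N}{|K|^{N-1}}=N^N\omega_N\,\bigl(1+s(K)\bigr)^{N-1},
\end{equation}
and the isoperimetric inequality reads: $s(K)\ge0$, with equality if and only if
$K$ is a ball. A \emph{Cheeger set} of $\Omega$ is a set that attains the infimum
in \eqref{eq:cheeger}. By a theorem of Alter and Caselles \cite{AC}, a convex
domain has a unique Cheeger set, up to null sets, and it is convex. We always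
take the representative that is a convex domain contained in $\Omega$ (fact (F5)
below).

For $1<p<\infty$ let $p'=\frac p{p-1}$ and
\[
\tau_p(\Omega)=\sup_{u\in W^{1,p}_0(\Omega)\setminus\{0\}}
\frac{\left(\int_\Omega|u|\,dx\right)^{p'}}{\left(\int_\Omega|\nabla u|^p\,dx\right)^{1/(p-1)}}\,;
\]
this is the $p$-torsional rigidity to the power $\frac1{p-1}$, and $\tau_2=T_2$.
For $p=\infty$ let $p'=1$ and
$\tau_\infty(\Omega)=\int_\Omega\operatorname{dist}(x,\partial\Omega)\,dx$. For
$1\le q<\frac N{N-1}$ let
\[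
\lambda_{1,q}(\Omega)=\inf_{E\subset\Omega,\ |E|>0}\frac{P(E)}{|E|^{1/q}},
\qquad \theta=\frac Nq-N+1\in(0,1],
\]
so that $q=1$ gives $h_1$ and $\theta=1$. The exponents below are dictated by
scaling: $\tau_p(t\Omega)=t^{N+p'}\tau_p(\Omega)$ and
$\lambda_{1,q}(t\Omega)=t^{-\theta}\lambda_{1,q}(\Omega)$.

\begin{theorem}\label{thm:general}
Let $1<p\le\infty$, let $\Omega$ be a convex domain and let $E$ be its Cheeger set.
\begin{itemize}
\item[(a)] We have
\[
\tau_p(\Omega)\,h_1(\Omega)^{N+p'}\ \ge\ \frac{N^{N+1}\omega_N}{N+p'}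
+\frac{N^N\omega_N(N-1)}{p'+1}\int_0^{s(E)}\sigma(1+\sigma)^{N-3}\,d\sigma .
\]
The first term on the right is the value at balls. Balls minimize
$\tau_p^{1/(N+p')}h_1$ among convex domains, and they are the only minimizers.
\item[(b)] For $1\le q<\frac N{N-1}$, balls are the unique minimizers of
$\tau_p^{1/(N+p')}\lambda_{1,q}^{1/\theta}$ among convex domains.
\end{itemize}
\end{theorem}

The integral in (a) is strictly increasing in $s(E)$, so the excess over the
value at balls controls the isoperimetric deficit of the Cheeger set.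
Theorem~\ref{thm:main} is the case $p=2$ of (a), and a reader interested only in
it may set $p=p'=2$ everywhere.

Section~\ref{sec:plane} carries out the argument by hand for $N=p=2$.
Sections~\ref{sec:tools}--\ref{sec:proofs} contain the general proof.
Section~\ref{sec:polya} reads the main estimate as a refinement of P\'olya's
bound $T_2(K)\ge\frac13|K|^3/P(K)^2$, and Section~\ref{sec:nonconvex} shows that
convexity cannot be dropped.

\section{The argument in the plane}\label{sec:plane}

Let $N=p=2$, so that $\kappa=2\pi$, $c=4\pi$, $s(K)=\frac{P(K)^2}{4\pi|K|}-1$,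
and the value at disks is $2\pi$. Measure-theoretic details are postponed to
Sections~\ref{sec:parallel} and~\ref{sec:deficit}.

\medskip\noindent\emph{Removing the infimum.} A lower bound for $h_1$ is a
statement about all subsets of $\Omega$. The Cheeger set $E$ turns it into a
statement about one set: $h_1(\Omega)=P(E)/|E|$, and $T_2(\Omega)\ge T_2(E)$
because $E\subset\Omega$. So it suffices to prove
\begin{equation}\label{eq:planegoal}
T_2(K)\left(\frac{P(K)}{|K|}\right)^4\ge2\pi\qquad\text{for every convex domain }K.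
\end{equation}
Nothing is lost, since $P(K)/|K|\ge h_1(K)$ makes \eqref{eq:planegoal} a
consequence of Theorem~\ref{thm:main}.

\medskip\noindent\emph{Test functions.} A lower bound for $T_2$ comes from a test
function, for instance in the formula $T_2(K)=\sup_u\,(2\int u-\int|\nabla u|^2)$
of Lemma~\ref{lem:tau}. Only the area and the perimeter of $K$ enter
\eqref{eq:planegoal}, so we want both integrals to be expressed by areas and
perimeters. This happens for functions of the distance to the boundary. In any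
dimension put
\begin{equation}\label{eq:parallel}
\begin{gathered}
d(x)=\operatorname{dist}(x,\mathbb{R}^N\setminus K),\qquad r=\max d,\qquad
K_t=\{d>t\},\\
A(t)=|K_t|,\qquad P(t)=P(K_t)\qquad(0\le t<r).
\end{gathered}
\end{equation}
The sets $K_t$ are the \emph{inner parallel sets} of $K=K_0$. Since
$|\nabla d|=1$, the strip between $\partial K_t$ and $\partial K_{t+dt}$ has area
$P(t)\,dt$, that is, $A'=-P$. For $u=\phi(d)$ with $\phi(0)=0$,
\[
2\int_Ku-\int_K|\nabla u|^2=\int_0^r\bigl(2A\phi'-P\phi'^2\bigr)\,dt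
=\int_0^r\left[\frac{A^2}P-P\Bigl(\phi'-\frac AP\Bigr)^2\right]dt .
\]
The best choice is $\phi'=A/P$, and it gives
\begin{equation}\label{eq:planeI}
T_2(K)\ge\int_0^r\frac{A^2}{P}\,dt=\int_0^r\frac{A^2}{P^2}\,(-A')\,dt .
\end{equation}
For the unit disk $A/P=(1-t)/2$ and $u=(1-|x|^2)/4$ is the torsion function, so
\eqref{eq:planeI} is sharp there.

\medskip\noindent\emph{A first attempt.} We need an upper bound for $P(t)$. The
sets $K_t$ are convex and nested, so $P(t)\le P(K)$, and \eqref{eq:planeI} gives
P\'olya's bound $T_2(K)\ge\frac13|K|^3/P(K)^2$. The left side of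
\eqref{eq:planegoal} is then at least $\frac{P(K)^2}{3|K|}=\frac{4\pi}3(1+s(K))$,
which reaches $2\pi$ only if $s(K)\ge\frac12$. The loss is in the bound on $P(t)$
and not in the test function. For the square $(-1,1)^2$ we have $A=4(1-t)^2$ and
$P=8(1-t)$; the integral in \eqref{eq:planeI} equals $\frac12$ and gives
$8>2\pi$, while the crude bound gives $\frac{16}3<2\pi$.

\medskip\noindent\emph{The rate at which the perimeter drops.} We need a bound on
$P(t)$ that is exact for disks. For a planar convex set $C$ one has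
$P(C+\overline B_\rho)=P(C)+2\pi\rho$: for a polygon the boundary of
$C+\overline B_\rho$ consists of the translated sides and of circular arcs whose
angles add up to $2\pi$, and the general case follows by approximation. Since
$K_t+\overline B_{t-t'}\subset K_{t'}$ for $t'<t$, we get
$P(t')\ge P(t)+2\pi(t-t')$, that is, $P'\le-2\pi$. As \eqref{eq:planeI} is an
integral in the variable $A$, we want to compare $P$ with $A$, and
\[
(P^2-4\pi A)'=2P\,(P'+2\pi)\le0 .
\]
Thus $P(t)^2\le4\pi A(t)+4\pi|K|s$ with $s=s(K)$: \emph{the inner parallel sets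
have no more unnormalized isoperimetric deficit than $K$.} Insert this in
\eqref{eq:planeI}, substitute $A=|K|y$, and use $P(K)^4=(4\pi|K|(1+s))^2$:
\[
T_2(K)\left(\frac{P(K)}{|K|}\right)^4\ge4\pi F(s),\qquad
F(s)=(1+s)^2\int_0^1\frac{y^2}{y+s}\,dy .
\]

\medskip\noindent\emph{One variable.} It remains to show that
$F(s)\ge F(0)=\frac12$. The factor $(1+s)^2$ increases and the integral decreases.
For $s>0$ the integral equals $\frac12-s+s^2\log(1+\frac1s)$. We have
$(1+s)^2(\frac12-s)=\frac12-s^2(\frac32+s)$ and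
$\log(1+\frac1s)=-\log(1-\frac1{1+s})=\sum_{k\ge1}\frac1{k(1+s)^k}$. The terms
$k=1,2$ of $(1+s)^2\log(1+\frac1s)$ add up to $\frac32+s$, so
\[
F(s)-\frac12=s^2\sum_{k\ge3}\frac1{k\,(1+s)^{k-2}}>0 .
\]
This proves \eqref{eq:planegoal}, with strict inequality unless $K$ is a disk.

The terms of first order in $s$ cancel exactly, so no estimate above may lose a
term of order $s$. The bound on $P(t)$ cannot be improved either. For the stadium
$K=([0,L]\times\{0\})+B_1$ one has $P(t)=2L+2\pi(1-t)$ and
$A(t)=2L(1-t)+\pi(1-t)^2$, so $P^2-4\pi A=4L^2$ for all $t$, and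
$s(K)=\frac{L^2}{\pi(2L+\pi)}$ takes every value in $[0,\infty)$.

Two things change in higher dimensions. The perimeter is no longer additive under
Minkowski sums, and the Brunn--Minkowski inequality for perimeters takes over.
The function $F$ is no longer elementary, and the cancellation at first order has
to be found inside the integral.

\section{Standard facts}\label{sec:tools}

\subsection{Perimeter and convex sets}

\begin{itemize}
\item[(F1)] If $C$ is a convex domain, then $C=\operatorname{int}\overline C$,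
$|\partial C|=0$ and $P(C)=P(\overline C)=\mathcal H^{N-1}(\partial C)$. If
$C\subset C'$ are convex domains, then $P(C)\le P(C')$, because the
nearest-point projection onto $\overline C$ is $1$-Lipschitz and maps
$\partial C'$ onto $\partial C$.
\item[(F2)] \emph{Isoperimetric inequality.} If $0<|G|<\infty$, then
$P(G)\ge N\omega_N^{1/N}|G|^{(N-1)/N}$, with equality if and only if $G$ is a
ball up to a null set. A convex domain that equals an open ball up to a null set
has the same closure as the ball, so it is the ball by (F1).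
\item[(F3)] \emph{Coarea formula.} If $f\ge0$ is Lipschitz with compact support,
then $\int_{\mathbb{R}^N}|\nabla f|\,dx=\int_0^\infty P(\{f>\tau\})\,d\tau$.
\item[(F4)] \emph{Brunn--Minkowski inequality for perimeters.} For convex bodies
$C,L\subset\mathbb{R}^N$ (compact convex sets with nonempty interior),
\[
P(C+L)^{\frac1{N-1}}\ge P(C)^{\frac1{N-1}}+P(L)^{\frac1{N-1}} .
\]
Recall that the mixed volume $V(C_1,\dots,C_N)$ is the symmetric function of $N$
convex bodies, additive in each argument under Minkowski sums, with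
$V(C,\dots,C)=|C|$, and that $P(C)=N\,V(C[N-1],\overline B_1)$, where $C[N-1]$
stands for $N-1$ copies of $C$. The general Brunn--Minkowski theorem for mixed
volumes \cite[Thm.~7.4.5]{Sch}, in the case $m=N-1$ with the remaining body equal
to $\overline B_1$, says that
$\lambda\mapsto P((1-\lambda)C+\lambda L)^{1/(N-1)}$ is concave on $[0,1]$.
Taking $\lambda=\frac12$ and using that $P^{1/(N-1)}$ is homogeneous of degree
one gives the inequality. For $N=2$ it is an equality, by additivity.
\item[(F5)] \emph{Cheeger sets.} Let $\Omega$ be a convex domain, $E_0$ the convex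
representative of its Cheeger set \cite{AC}, and $E=\operatorname{int}E_0$. Then
$E$ differs from $E_0$ by a null set, so it is nonempty and
$P(E)/|E|=h_1(\Omega)$. The set $E\setminus\overline\Omega$ is open and null,
hence empty, and so $E\subset\operatorname{int}\overline\Omega=\Omega$. The proofs
use only that a convex Cheeger set exists.
\end{itemize}

\subsection{Torsional rigidity}

\begin{lemma}\label{lem:tau}
Let $\Omega\subset\mathbb{R}^N$ be nonempty, open and bounded.
\begin{itemize}
\item[(i)] For $1<p<\infty$,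
$\displaystyle\tau_p(\Omega)=\sup_{u\in W_0^{1,p}(\Omega)}
\Bigl(p'\int_\Omega u\,dx-(p'-1)\int_\Omega|\nabla u|^p\,dx\Bigr)$.
\item[(ii)] For $1<p\le\infty$ and disjoint open sets $U_1,U_2\subset\Omega$,
$\tau_p(\Omega)\ge\tau_p(U_1)+\tau_p(U_2)$, where $\tau_p(\emptyset)=0$.
\item[(iii)] For $1<p<\infty$ and every smooth vector field $X$ on $\mathbb{R}^N$
with $\operatorname{div}X=1$, $\tau_p(\Omega)\le\int_\Omega|X|^{p'}dx$.
\item[(iv)] For $1<p\le\infty$, $\tau_p(B_1)=\dfrac{N^{1-p'}\omega_N}{N+p'}$.
Hence $\tau_p(B)h_1(B)^{N+p'}=\dfrac{N^{N+1}\omega_N}{N+p'}$ for every ball $B$.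
\end{itemize}
\end{lemma}

\begin{proof}
We use $\frac1{p-1}=p'-1$ and $p(p'-1)=p'$. If $u\in W^{1,p}_0(\Omega)$, then
$|u|\in W^{1,p}_0(\Omega)$ and $|\nabla|u||=|\nabla u|$ a.e., so all suprema may be
restricted to $u\ge0$.

(i) Fix $u\ge0$, $u\ne0$, and let $a=\int u>0$ and $b=\int|\nabla u|^p>0$. On the
ray $tu$, $t\ge0$, the functional equals $p'ta-(p'-1)t^pb$, with derivative
$p'(a-t^{p-1}b)$. The maximum is at $t=(a/b)^{p'-1}$, where $t^pb=ta$, and it
equals $ta=a^{p'}/b^{p'-1}$. This is the quotient that defines $\tau_p$.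

(ii) Let $p<\infty$ and $u_i\in W^{1,p}_0(U_i)$, extended by zero. Then
$u_1+u_2\in W^{1,p}_0(\Omega)$, and $\nabla u_i=0$ a.e.\ outside $U_i$, so the
functional in (i) at $u_1+u_2$ is the sum of its values at $u_1$ and $u_2$. For
$p=\infty$ and $x\in U_i$ we have
$\operatorname{dist}(x,\partial\Omega)=\operatorname{dist}(x,\mathbb{R}^N\setminus\Omega)
\ge\operatorname{dist}(x,\mathbb{R}^N\setminus U_i)=\operatorname{dist}(x,\partial U_i)$;
integrate over $U_1\cup U_2$.

(iii) For $u\ge0$ in $W^{1,p}_0(\Omega)$, integration by parts and H\"older's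
inequality give
$\int u=-\int\nabla u\cdot X\le\|\nabla u\|_{L^p}\|X\|_{L^{p'}(\Omega)}$. Raise to
the power $p'$ and note that $\|\nabla u\|_{L^p}^{p'}=(\int|\nabla u|^p)^{1/(p-1)}$.

(iv) Let $p<\infty$ and $X=x/N$. By (iii), $\tau_p(B_1)\le M$, where
\[
M=\int_{B_1}|X|^{p'}dx=\int_0^1\Bigl(\frac\rho N\Bigr)^{p'}N\omega_N\rho^{N-1}d\rho
=\frac{N^{1-p'}\omega_N}{N+p'} .
\]
The function $w=(1-|x|^{p'})/(p'N^{p'-1})$ has $\nabla w=-|X|^{p'-2}X$, so
$\int|\nabla w|^p=M$ and $\int w=-\int\nabla w\cdot X=M$. By (i),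
$\tau_p(B_1)\ge p'M-(p'-1)M=M$. For $p=\infty$,
$\tau_\infty(B_1)=\int_0^1(1-\rho)N\omega_N\rho^{N-1}d\rho=\frac{\omega_N}{N+1}$.
The last claim follows from $h_1(B_1)=N$ and scaling.
\end{proof}

Part (ii) with $U_2=\emptyset$ says that $\tau_p$ is monotone under inclusion;
comparison with balls then gives $0<\tau_p(\Omega)<\infty$.

\section{Functions of the distance to the boundary}\label{sec:parallel}

In this section and the next, $K$ is a convex domain in $\mathbb{R}^N$ and
$d,r,K_t,A,P$ are as in \eqref{eq:parallel}.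

\begin{lemma}\label{lem:AP}
Each $K_t$, $0\le t<r$, is a convex domain, and $P$ is positive and nonincreasing
on $[0,r)$. Moreover $|\nabla d|=1$ a.e.\ in $K$,
\begin{equation}\label{eq:AP}
A(t)=\int_t^rP(\tau)\,d\tau\le(r-t)P(t),
\end{equation}
and for every Borel function $g\ge0$ on $(0,r]$,
\begin{equation}\label{eq:density}
\int_Kg(d(x))\,dx=\int_0^rg(t)P(t)\,dt .
\end{equation}
\end{lemma}

\begin{proof}
Let $x,y\in K$ and $\lambda\in[0,1]$. The open balls of radius $d(x)$ about $x$
and of radius $d(y)$ about $y$ lie in $K$. By convexity so does their Minkowski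
combination with weights $1-\lambda$ and $\lambda$, which is the ball of radius
$(1-\lambda)d(x)+\lambda d(y)$ about $(1-\lambda)x+\lambda y$. Hence $d$ is
concave on $K$ and the sets $K_t$ are convex domains. They are nested, so $P$ is
nonincreasing by (F1), and it is positive by (F2).

The function $d$ is $1$-Lipschitz, so it is differentiable a.e.\ with
$|\nabla d|\le1$. Along the segment from $x\in K$ to a nearest point of
$\partial K$ it decreases with unit speed, so $|\nabla d(x)|=1$ wherever the
gradient exists. The gradient of $f=(d-t)_+$ has norm $1$ a.e.\ in $K_t$ and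
vanishes a.e.\ elsewhere, so (F3) gives the equality in \eqref{eq:AP}; the
inequality follows from the monotonicity of $P$. Finally, the finite measures
$Z\mapsto|\{x\in K:d(x)\in Z\}|$ and $Z\mapsto\int_{Z\cap(0,r)}P\,dt$ on $(0,r]$
agree on the intervals $(t,r]$ by \eqref{eq:AP}. So they coincide, which is
\eqref{eq:density}.
\end{proof}

Thus $A$ is Lipschitz, it decreases strictly from $|K|$ to $0$, $A'=-P$ a.e., and
$A/P\le r$.

\begin{lemma}\label{lem:test}
For $1<p\le\infty$,
\[
\tau_p(K)\ge I_p:=\int_0^r\Bigl(\frac{A(t)}{P(t)}\Bigr)^{p'}P(t)\,dt .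
\]
\end{lemma}

\begin{proof}
Let $p<\infty$. As in the plane, we insert $u=\phi(d)$ in
Lemma~\ref{lem:tau}(i) and choose the slope that maximizes
$p'Az-(p'-1)Pz^p$ over $z\ge0$; by the computation in the proof of (i) this is
$z=(A/P)^{p'-1}$. So let $g=(A/P)^{p'-1}$, a bounded Borel function on $[0,r)$,
let $\phi(\tau)=\int_0^\tau g\,dt$, and let $u=\phi(d)$. The function $u$ is
Lipschitz on $\overline K$ and vanishes on $\partial K$, so $u\in W^{1,p}_0(K)$.
By Fubini's theorem,
\[
\int_Ku\,dx=\int_K\int_0^{d(x)}g(t)\,dt\,dx=\int_0^rg(t)A(t)\,dt=I_p .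
\]
There is a Borel null set $Z\subset(0,r]$, containing $r$, outside which $\phi$ is
differentiable with $\phi'=g$. By \eqref{eq:density}, $\{x\in K:d(x)\in Z\}$ is
null. At every other point where $d$ is differentiable the chain rule gives
$|\nabla u|=g(d)$. By \eqref{eq:density} again and $p(p'-1)=p'$,
\[
\int_K|\nabla u|^p\,dx=\int_0^rg^pP\,dt=I_p .
\]
Hence $\tau_p(K)\ge p'I_p-(p'-1)I_p=I_p$. For $p=\infty$, Fubini's theorem gives
$\tau_\infty(K)=\int_Kd\,dx=\int_0^rA\,dt=I_\infty$.
\end{proof}

\section{The deficit of inner parallel sets}\label{sec:deficit}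

We now bound $P(t)$ from above in terms of $A(t)$, with equality for balls. By
(F4), the quantity that drops at least as fast as for a ball is $P^{1/(N-1)}$,
and its $N$-th power scales like a volume. This explains the power $N/(N-1)$ in
\eqref{eq:deficit}.

\begin{lemma}\label{lem:deficit}
For $0\le t<r$,
\[
P(t)^{\frac N{N-1}}-cA(t)\le P(K)^{\frac N{N-1}}-c|K| .
\]
Equivalently, with $s=s(K)$ and $y=A(t)/|K|$,
\begin{equation}\label{eq:Pbound}
P(t)\le P(K)\Bigl(\frac{y+s}{1+s}\Bigr)^{\frac{N-1}N}.
\end{equation}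
\end{lemma}

\begin{proof}
Let $\ell(t)=P(t)^{1/(N-1)}$ and $0\le t'<t<r$. If $x\in K_t$ and
$|z|\le t-t'$, then $d(x+z)\ge d(x)-|z|>t'$. So
$K_t+\overline B_{t-t'}\subset K_{t'}$ and, taking closures,
$\overline{K_t}+\overline B_{t-t'}\subset\overline{K_{t'}}$. By (F1), (F4) and
$P(B_\rho)^{1/(N-1)}=\kappa\rho$,
\[
\ell(t')\ge\ell(t)+\kappa(t-t').
\]
The function $z\mapsto z^N$ lies above its tangent line at $\ell(t)$, so
\[
\ell(t')^N-\ell(t)^N\ge N\ell(t)^{N-1}\bigl(\ell(t')-\ell(t)\bigr)\ge c\,P(t)\,(t-t').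
\]
Fix $t$ and sum this inequality over the intervals of a partition
$0=t_0<\dots<t_n=t$. The left sides telescope, and the right sides add up to $c$
times a Riemann sum of the bounded monotone function $P$. Letting the mesh tend
to zero and using \eqref{eq:AP},
\[
P(K)^{\frac N{N-1}}-P(t)^{\frac N{N-1}}=\ell(0)^N-\ell(t)^N\ge c\int_0^tP\,d\tau
=c\,\bigl(|K|-A(t)\bigr).
\]
This is the first form. By \eqref{eq:deficit}, $P(K)^{N/(N-1)}=c|K|(1+s)$, so the
first form reads $P(t)^{N/(N-1)}\le c|K|(y+s)$; dividing the two gives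
\eqref{eq:Pbound}.
\end{proof}

For a ball, $s=0$ and \eqref{eq:Pbound} is an equality; as $s\to\infty$ it
degenerates to $P(t)\le P(K)$. For $1<p\le\infty$ and $s\ge0$ put
\begin{equation}\label{eq:PsiF}
\alpha=p'\,\frac{N-1}N,\qquad
\Psi_p(s)=\int_0^1y^{p'}\Bigl(\frac{1+s}{y+s}\Bigr)^{\alpha}dy,\qquad
F_p(s)=(1+s)^{N-1}\Psi_p(s).
\end{equation}
For $N=p=2$ we have $\alpha=1$, and $F_2$ is the function $F$ of
Section~\ref{sec:plane}.

\begin{proposition}\label{prop:key}
For every convex domain $K$ and $1<p\le\infty$,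
\begin{equation}\label{eq:key}
\tau_p(K)\ge\frac{|K|^{p'+1}}{P(K)^{p'}}\,\Psi_p(s(K)),\qquad\text{that is,}\qquad
\tau_p(K)\Bigl(\frac{P(K)}{|K|}\Bigr)^{N+p'}\ge N^N\omega_N\,F_p(s(K)).
\end{equation}
\end{proposition}

\begin{proof}
Let $s=s(K)$, $y(t)=A(t)/|K|$ and $G(y)=y^{p'}\bigl(\frac{1+s}{y+s}\bigr)^\alpha$.
The function $G$ is continuous on $[0,1]$; for $s=0$ it equals $y^{p'/N}$,
because $p'-\alpha=p'/N$. By \eqref{eq:Pbound},
$(A/P)^{p'}\ge(|K|/P(K))^{p'}G(y(t))$, and $P=-|K|y'$ a.e. The function
$t\mapsto\int_0^{y(t)}G$ is Lipschitz with derivative $G(y)y'$ a.e., and $y$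
decreases from $1$ to $0$. So Lemma~\ref{lem:test} gives
\[
\tau_p(K)\ge\frac{|K|^{p'+1}}{P(K)^{p'}}\int_0^rG(y(t))\,(-y'(t))\,dt
=\frac{|K|^{p'+1}}{P(K)^{p'}}\int_0^1G(y)\,dy .
\]
Multiplying by $(P(K)/|K|)^{N+p'}$ turns the prefactor into $P(K)^N/|K|^{N-1}$,
and \eqref{eq:deficit2} gives the second form.
\end{proof}

\section{The function $F_p$}\label{sec:F}

The problem is reduced to one variable: the growth of $(1+s)^{N-1}$ must beat the
decay of $\Psi_p$.

\begin{lemma}\label{lem:F}
The function $F_p$ is continuous on $[0,\infty)$ and $C^1$ on $(0,\infty)$,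
$F_p(0)=\frac N{N+p'}$, and
\[
F_p'(s)\ge\frac{N-1}{p'+1}\,s\,(1+s)^{N-3}\qquad(s>0).
\]
In particular $F_p$ is strictly increasing on $[0,\infty)$.
\end{lemma}

\begin{proof}
Write $F_p(s)=(1+s)^\beta\int_0^1y^{p'}(y+s)^{-\alpha}dy$ with
$\beta=\alpha+N-1=(N+p')\frac{N-1}N$. Since
$y^{p'}(y+s)^{-\alpha}\le y^{p'/N}\le1$, dominated convergence gives continuity,
and $F_p(0)=\int_0^1y^{p'/N}dy=\frac N{N+p'}$. For $s>0$ the integrand and its
$s$-derivative are continuous in $(y,s)\in[0,1]\times(0,\infty)$, so we may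
differentiate under the integral:
\[
F_p'(s)=(1+s)^{\beta-1}\int_0^1\frac{y^{p'}}{(y+s)^{\alpha+1}}
\bigl[\beta(y+s)-\alpha(1+s)\bigr]\,dy .
\]
The bracket equals $\frac{N-1}N\,[g(y)+Ns]$ with $g(y)=(N+p')y-p'$. The term $Ns$
is positive, but $g$ is negative for $y<y_0:=\frac{p'}{N+p'}$, and for small $s$
the weight emphasizes small $y$. To see the sign, factor the weight through its
value at $s=0$:
\[
\frac{y^{p'}}{(y+s)^{\alpha+1}}\,dy=\psi(y)\,d\mu(y),\qquad
\psi(y)=\Bigl(\frac y{y+s}\Bigr)^{\alpha+1},\qquad d\mu=y^{\frac{p'}N-1}dy .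
\]
The measure $\mu$ is finite on $(0,1)$, and $g$ has mean zero:
\[
\int_0^1g\,d\mu=(N+p')\,\frac N{N+p'}-p'\,\frac N{p'}=0 .
\]
This is the first-order cancellation seen in the plane. The factor $\psi$ is
increasing, so it shifts mass toward the region where $g>0$. Precisely,
$g(y)(\psi(y)-\psi(y_0))\ge0$ for all $y$, hence
$\int g\psi\,d\mu\ge\psi(y_0)\int g\,d\mu=0$, a case of Chebyshev's integral
inequality. Only the term $Ns$ remains, and $y+s\le1+s$ gives
\[
F_p'(s)\ge(N-1)\,s\,(1+s)^{\beta-1}\int_0^1\frac{y^{p'}}{(y+s)^{\alpha+1}}\,dy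
\ge\frac{N-1}{p'+1}\,s\,(1+s)^{\beta-\alpha-2},
\]
where $\beta-\alpha-2=N-3$.
\end{proof}

\section{Proof of the main theorems}\label{sec:proofs}

\begin{proof}[Proof of Theorem~\ref{thm:general}\,(a) and of Theorem~\ref{thm:main}]
By (F5), $E$ is a convex domain, $E\subset\Omega$ and $h_1(\Omega)=P(E)/|E|$. By
Lemma~\ref{lem:tau}(ii), Proposition~\ref{prop:key} for $K=E$, and
Lemma~\ref{lem:F} integrated over $(0,s(E))$,
\begin{align*}
\tau_p(\Omega)h_1(\Omega)^{N+p'}&\ge\tau_p(E)\Bigl(\frac{P(E)}{|E|}\Bigr)^{N+p'}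
\ge N^N\omega_NF_p(s(E))\\
&\ge N^N\omega_N\left[\frac N{N+p'}+\frac{N-1}{p'+1}\int_0^{s(E)}\sigma(1+\sigma)^{N-3}d\sigma\right].
\end{align*}
This is the inequality in (a). By Lemma~\ref{lem:tau}(iv) its first term is the
value at balls, so balls are minimizers.

Suppose that $\Omega$ attains the value at balls. Then the integral vanishes, so
$s(E)=0$ and $E$ is a ball by (F2). This concerns only the Cheeger set; to reach
$\Omega$ we use that the first inequality of the chain is also an equality, that
is, $\tau_p(\Omega)=\tau_p(E)<\infty$. If the open set $\Omega\setminus\overline E$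
were nonempty, it would contain a ball $B'$, and Lemma~\ref{lem:tau}(ii) would
give $\tau_p(\Omega)\ge\tau_p(E)+\tau_p(B')>\tau_p(E)$. So
$\Omega\subset\overline E$, and since $\Omega$ is open,
$\Omega\subset\operatorname{int}\overline E=E$. Hence $\Omega=E$ is a ball.
Theorem~\ref{thm:main} is the case $p=2$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:general}\,(b)]
The quotient $P/|\cdot|^{1/q}$ interpolates between the Cheeger quotient and the
isoperimetric quotient. Indeed
$\theta+(1-\theta)\frac{N-1}N=\frac{N-1+\theta}N=\frac1q$, so for every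
$G\subset\Omega$ with $|G|>0$, by \eqref{eq:cheeger} and (F2),
\[
\frac{P(G)}{|G|^{1/q}}=\Bigl(\frac{P(G)}{|G|}\Bigr)^{\theta}
\Bigl(\frac{P(G)}{|G|^{(N-1)/N}}\Bigr)^{1-\theta}
\ge h_1(\Omega)^\theta\bigl(N\omega_N^{1/N}\bigr)^{1-\theta}.
\]
Thus $\lambda_{1,q}(\Omega)^{1/\theta}\ge\Lambda\,h_1(\Omega)$ with
$\Lambda=(N\omega_N^{1/N})^{(1-\theta)/\theta}$, and equality holds when $\Omega$
is a ball, since $G=\Omega$ then optimizes both quotients. For any ball $B$,
part (a) gives
\[
\tau_p(\Omega)^{\frac1{N+p'}}\lambda_{1,q}(\Omega)^{\frac1\theta}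
\ge\Lambda\,\tau_p(\Omega)^{\frac1{N+p'}}h_1(\Omega)
\ge\Lambda\,\tau_p(B)^{\frac1{N+p'}}h_1(B)
=\tau_p(B)^{\frac1{N+p'}}\lambda_{1,q}(B)^{\frac1\theta},
\]
and the second inequality is strict unless $\Omega$ is a ball.
\end{proof}

The condition $q<\frac N{N-1}$ means $\theta>0$. At $q=\frac N{N-1}$, (F2) and a
small ball inside $\Omega$ show that $\lambda_{1,q}(\Omega)=N\omega_N^{1/N}$ for
every $\Omega$, so no information on the shape is left.

\section{A refinement of P\'olya's bound}\label{sec:polya}

For $p=2$ the first form of \eqref{eq:key} interpolates between the ball and thin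
slabs, and it is sharp at both ends. Here $\alpha=\frac{2(N-1)}N$.

\begin{corollary}\label{cor:polya}
For every convex domain $K$,
\[
\frac{T_2(K)\,P(K)^2}{|K|^3}\ge\Psi_2(s(K)),\qquad
\Psi_2(s)=\int_0^1y^2\Bigl(\frac{1+s}{y+s}\Bigr)^{\alpha}dy .
\]
The function $\Psi_2$ is strictly decreasing from $\Psi_2(0)=\frac N{N+2}$ to
$\Psi_2(\infty)=\frac13$. Equality holds at balls, and the left side tends to
$\frac13$ along the slabs $S_L=(0,L)^{N-1}\times(0,1)$ as $L\to\infty$. In
particular the constant $\frac13$ in P\'olya's bound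
$T_2(K)\ge\frac13|K|^3/P(K)^2$ is never attained.
\end{corollary}

\begin{proof}
The inequality is \eqref{eq:key}. For $0<y<1$ the ratio
$\frac{1+s}{y+s}=1+\frac{1-y}{y+s}$ decreases strictly in $s$ and tends to $1$.
So $\Psi_2$ is strictly decreasing, and dominated convergence gives the limit
$\int_0^1y^2dy=\frac13$. Also $\Psi_2(0)=F_2(0)=\frac N{N+2}$. For $B_1$ the left
side is $\frac{\omega_N}{N(N+2)}\cdot N^2\omega_N^2\cdot\omega_N^{-3}=\frac N{N+2}$.
For the slab, Lemma~\ref{lem:tau}(iii) with $X=(x_N-\frac12)e_N$ gives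
$T_2(S_L)\le L^{N-1}/12$, while $|S_L|=L^{N-1}$ and
$P(S_L)=2L^{N-1}+2(N-1)L^{N-2}$. So the left side lies between $\frac13$ and
$\frac13(1+\frac{N-1}L)^2$.
\end{proof}

\begin{remark}\label{rem:slab}
The slabs show the competition described in the introduction. On the one hand
$T_2(S_L)/|S_L|^{(N+2)/N}\le\frac1{12}L^{-2(N-1)/N}\to0$. On the other hand the
Cheeger set of $S_L$ is a convex domain with $r\le\frac12$, so \eqref{eq:AP} at
$t=0$ gives $h_1(S_L)\ge2$, while $T_2(S_L)\ge\frac13|S_L|^3/P(S_L)^2\to\infty$.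
Hence $T_2(S_L)h_1(S_L)^{N+2}\to\infty$.
\end{remark}

\section{Convexity cannot be dropped}\label{sec:nonconvex}

Convexity of $\Omega$ was used in (F5), to obtain a convex Cheeger set inside
$\Omega$. Convexity of that set made its inner parallel sets convex, so that (F1)
and (F4) apply. Without it the inequality fails with any positive constant. The
reason is that $h_1$ sees a hole of radius $\eta$ through its perimeter, of order
$\eta^{N-1}$, while the Dirichlet energy needed to vanish on the hole is of the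
larger order $\eta^{N-2}$, or $1/|\log\eta|$ in the plane. One can therefore drill
holes that have negligible total perimeter and still force the torsional rigidity
to zero.

\begin{proposition}\label{prop:nonconvex}
Over all bounded open sets, and even over connected ones,
$\inf T_2^{1/(N+2)}h_1=0$, with $h_1$ as in \eqref{eq:cheeger}.
\end{proposition}

\begin{proof}
Fix $\gamma\in(\frac N{N-1},\frac N{N-2})$ if $N\ge3$, and $\gamma=3$ if $N=2$.
Let $m$ be an integer, $\varepsilon=1/m$ and $\eta=\varepsilon^\gamma$; for large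
$m$ we have $\eta<\varepsilon/2$, since $\gamma>1$. Divide $(0,1)^N$ into $m^N$
subcubes of side $\varepsilon$, remove the closed balls of radius $\eta$ about
their centers, and call the result $\Omega_\varepsilon$.

\emph{Connectedness.} Fix $\eta'\in(\eta,\varepsilon/2)$. A point of
$\Omega_\varepsilon$ in a closed subcube $Q$ is joined inside $\Omega_\varepsilon$,
along the ray from the center of $Q$, to the sphere of radius $\eta'$ about that
center. These spheres lie in $\Omega_\varepsilon$ and are connected because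
$N\ge2$. The spheres of two adjacent subcubes are joined by part of the segment
between the centers.

\emph{Cheeger constant.} Since $\gamma(N-1)>N$,
\[
P(\Omega_\varepsilon)\le2N+N\omega_N\varepsilon^{\gamma(N-1)-N}\to2N,\qquad
|\Omega_\varepsilon|=1-\omega_N\varepsilon^{(\gamma-1)N}\to1,
\]
so $h_1(\Omega_\varepsilon)\le P(\Omega_\varepsilon)/|\Omega_\varepsilon|$ stays
bounded.

\emph{Torsional rigidity.} Let $u\in C_c^\infty(\Omega_\varepsilon)$, extended by
zero, and let $Q$ be a subcube, with the origin placed at its center. For a unit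
vector $\xi$ let $R(\xi)\le\sqrt N\varepsilon$ be the length of the ray in
direction $\xi$ inside $Q$. Since $u(\eta\xi)=0$, the Cauchy--Schwarz inequality
gives, for $\eta\le t\le R(\xi)$,
\[
u(t\xi)^2=\Bigl(\int_\eta^t\partial_\rho u(\rho\xi)\,d\rho\Bigr)^2
\le k\int_\eta^{R(\xi)}|\nabla u(\rho\xi)|^2\rho^{N-1}d\rho,\qquad
k=\int_\eta^{\sqrt N\varepsilon}\rho^{1-N}d\rho .
\]
Multiply by $t^{N-1}$ and integrate over $t\in(\eta,R(\xi))$ and over $\xi$ in the
unit sphere:
\[
\int_Qu^2\,dx\le C_\varepsilon\int_Q|\nabla u|^2\,dx,\qquad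
C_\varepsilon=\frac{(\sqrt N\varepsilon)^N}N\,k .
\]
For $N\ge3$ we have $k\le\frac{\eta^{2-N}}{N-2}$, so
$C_\varepsilon\le\frac{N^{N/2}}{N(N-2)}\,\varepsilon^{N-\gamma(N-2)}\to0$, because
$\gamma(N-2)<N$. For $N=2$,
$C_\varepsilon=\varepsilon^2\log(\sqrt2\,\varepsilon^{-2})\to0$. Sum over the
subcubes and pass to $u\in W^{1,2}_0(\Omega_\varepsilon)$ by density. Since
$|\Omega_\varepsilon|\le1$,
\[
\Bigl(\int|u|\,dx\Bigr)^2\le|\Omega_\varepsilon|\int u^2\,dx\le C_\varepsilon\int|\nabla u|^2\,dx .
\]
Hence $T_2(\Omega_\varepsilon)\le C_\varepsilon\to0$, and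
$T_2(\Omega_\varepsilon)^{1/(N+2)}h_1(\Omega_\varepsilon)\to0$.
\end{proof}

\begin{remark}
On $\Omega_\varepsilon$ the control of inner parallel sets breaks down at once.
If $\eta<\varepsilon/4$ and $t=\varepsilon/8$, the set $\{d>t\}$ is the cube
$(t,1-t)^N$ with $\varepsilon^{-N}$ disjoint closed balls of radius $\eta+t$
removed from its interior. Its perimeter is at least
$N\omega_N8^{1-N}\varepsilon^{-1}\to\infty$, although $P(\Omega_\varepsilon)$
stays bounded.
\end{remark}

\begin{thebibliography}{9}

\bibitem{AC}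
Alter and Caselles, \emph{Uniqueness of the Cheeger set of a convex body},
Nonlinear Anal.\ 70 (2009), 32--44.

\bibitem{CKJ}
\emph{On a Cheeger-Kohler-Jobin inequality},
\texttt{https://cvgmt.sns.it/\allowbreak media/\allowbreak doc/\allowbreak paper/\allowbreak 5932/\allowbreak lumaru\_proceedings.pdf}.

\bibitem{Sch}
Schneider, \emph{Convex Bodies: The Brunn--Minkowski Theory}, 2nd ed.

\end{thebibliography}
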